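\title{Multiplication by compact operators need not be compact on a Banach operator ideal}

\begin{abstract}
By Vala's theorem, the two-sided multiplication $S\mapsto ASB$ is a compact operator between spaces of bounded operators whenever $A$ and $B$ are compact. We show that this fails when the bounded operators are replaced by a general Banach operator ideal. We construct a compact operator $A$ and an ideal $I$, in which the finite-rank operators are dense, such that the identity of $\ell_1$ factors through the map $S\mapsto ASA^*$ on $I$. This map is therefore not compact, not weakly compact and not strictly singular. The operator $A\colon F\to E$ acts between spaces built from a tower of linked random blocks, on which every operator from $F$ to $E$ satisfies a uniform Hilbert--Schmidt estimate. We also show that $S\mapsto ASB$ is compact on every ideal when $A$ and $B$ are compact and one of them is approximable.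
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The scalar field is $\mathbb K=\mathbb R$ or $\mathbb C$. For Banach spaces $X,Y$ we write $L(X,Y)$ for the bounded linear operators $X\to Y$, $K(X,Y)$ for the compact ones, and $B_X$ for the closed unit ball of $X$. For $x^*\in X^*$ and $y\in Y$, the rank-one operator $x\mapsto x^*(x)y$ is denoted by $x^*\otimes y$. An operator is \emph{approximable} if it is a limit of finite-rank operators in the operator norm.

A \emph{Banach operator ideal} $(I,\|\cdot\|_I)$ assigns to each pair of Banach spaces $X,Y$ a linear subspace $I(X,Y)\subseteq L(X,Y)$ such that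
\begin{enumerate}
\item[(I1)] $I(X,Y)$ contains all finite-rank operators;
\item[(I2)] $\|\cdot\|_I$ is a complete norm on $I(X,Y)$ and $\|U\|\le\|U\|_I$;
\item[(I3)] $\|x^*\otimes y\|_I=\|x^*\|\,\|y\|$;
\item[(I4)] if $D\in L(W,X)$, $U\in I(X,Y)$ and $C\in L(Y,Z)$, then $CUD\in I(W,Z)$ and $\|CUD\|_I\le\|C\|\,\|U\|_I\,\|D\|$.
\end{enumerate}
Thus $\|\cdot\|_I$ is a finer measure of size than the operator norm. The two agree on rank-one operators, and they may drift apart as the rank grows.

For $A\in L(X_3,X_4)$ and $B\in L(X_1,X_2)$ let $L_AR_B$ be the two-sided multiplication $S\mapsto ASB$. By (I4) it is a bounded operator $I(X_2,X_3)\to I(X_1,X_4)$ of norm at most $\|A\|\,\|B\|$. For $I=L$, Vala's theorem says that $L_AR_B$ is compact whenever $A$ and $B$ are compact. Problem~2.15 of \cite{MEO} asks whether the same holds in general.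

\begin{quote}
\textbf{Problem.} Let $(I,\|\cdot\|_I)$ be an arbitrary Banach operator ideal. Is $L_AR_B\colon I(X_2,X_3)\to I(X_1,X_4)$ compact whenever $A\in K(X_3,X_4)$ and $B\in K(X_1,X_2)$?
\end{quote}

The simplest cases suggest a positive answer. As we recall in Section~\ref{sec:positive}, the answer is positive for the largest ideal $L$, for the smallest ideal (the nuclear operators), and for every ideal as soon as one of $A,B$ is approximable. Nevertheless the answer is negative.

\begin{theorem}\label{thm:main}
There exist Banach spaces $E,F$, a compact operator $A\in K(F,E)$ and a Banach operator ideal $(I,\|\cdot\|_I)$, in which the finite-rank operators are $\|\cdot\|_I$-dense, such that with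
\[
X_1=E^*,\quad X_2=F^*,\quad X_3=F,\quad X_4=E,\quad B=A^*\in K(E^*,F^*)
\]
the operator $L_AR_B\colon I(F^*,F)\to I(E^*,E)$ is not compact. Moreover $\mathrm{id}_{\ell_1}$ factors through $L_AR_B$, so $L_AR_B$ is neither weakly compact nor strictly singular. One may also take $X_1=X_2=X_3=X_4=X:=E\oplus F\oplus E^*\oplus F^*$ with suitable $\hat A,\hat B\in K(X)$.
\end{theorem}

Recall that an operator is \emph{weakly compact} if it maps the unit ball to a relatively weakly compact set, and \emph{strictly singular} if it is not bounded below on any infinite-dimensional subspace. Suppose that $\mathrm{id}_{\ell_1}=\Psi UV$ with bounded $\Psi,V$. Then $U$ is neither compact nor weakly compact, since otherwise $\mathrm{id}_{\ell_1}$ would be, and $\ell_1$ is infinite-dimensional and not reflexive. Also $\|UVx\|\ge\|x\|/\|\Psi\|\ge\|Vx\|/(\|\Psi\|\,\|V\|)$, so $U$ is bounded below on the infinite-dimensional subspace $V(\ell_1)$.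

The next statement locates the counterexample. A Banach space $X$ has the \emph{approximation property} if for every compact set $K\subseteq X$ and every $\varepsilon>0$ there is a finite-rank operator $T$ on $X$ with $\|Tx-x\|\le\varepsilon$ for $x\in K$.

\begin{proposition}\label{prop:complement}
Let $I$ be any Banach operator ideal.
\begin{enumerate}
\item[(i)] If $A,B$ are compact and at least one of them is approximable, then $L_AR_B$ is compact on $I$. In particular the answer to the Problem is positive if one of $X_4$, $X_3^*$, $X_2$, $X_1^*$ has the approximation property.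
\item[(ii)] If $A,B\ne0$ and $L_AR_B$ is compact on $I$, then $A$ and $B$ are compact.
\end{enumerate}
\end{proposition}

So for nonzero $A,B$ compactness of both factors is necessary on each ideal, compactness of both together with approximability of one is sufficient on each ideal, and by Theorem~\ref{thm:main} compactness of both alone is not sufficient.

The proof of Theorem~\ref{thm:main} runs from the top down. Section~\ref{sec:ideal} describes the ideal generated by a sequence of operators and a way to bound its norm from below. Section~\ref{sec:tower} isolates the properties of $E$, $F$ and $A$ that are needed, under the name \emph{rigid tower}, and derives the theorem from them. A rigid tower has Euclidean blocks $H_k$ of dimension $N_k$, with maps $J_k\colon H_k\to F$ and $Q_k\colon E\to H_k$, such that $Q_kAJ_k=\mathrm{id}$ and the Hilbert--Schmidt norm of $Q_kCJ_k$ is at most $\kappa\sqrt{N_k}\,\|C\|$ for \emph{every} $C\in L(F,E)$. Sections~\ref{sec:link}--\ref{sec:random} build such a tower. Its blocks are linked as in the Enflo--Davie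 construction, and the links are random.

\section{Cases where the answer is positive}\label{sec:positive}

We use two textbook facts throughout. By \emph{Schauder's theorem}, an operator is compact if and only if its adjoint is. By \emph{Mazur's theorem}, the closed absolutely convex hull of a relatively compact subset of a Banach space is compact.

\subsection*{The largest ideal}
Vala's theorem follows from the Arzel\`a--Ascoli theorem. Let $K=\overline{B(B_{X_1})}$, a compact subset of $X_2$. For $\|S\|\le1$ the maps $AS|_K$ are $\|A\|$-Lipschitz and take values in the compact set $\|B\|\,\overline{A(B_{X_3})}$, so they form a relatively compact subset of $C(K,X_4)$. Since $\|ASB-AS'B\|=\sup_{x\in K}\|ASx-AS'x\|$, the operators $ASB$ form a relatively compact subset of $L(X_1,X_4)$.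

Because $\|S\|\le\|S\|_I$, this shows for every ideal that $L_AR_B$ maps the unit ball of $I(X_2,X_3)$ to a set that is relatively compact \emph{in the operator norm}. The Problem asks whether the same is true in the finer norm. In our counterexample there are operators $S_n$ with $\|S_n\|_I\le1$ and $\|S_n\|\to0$ whose images $AS_nB$ behave in $\|\cdot\|_I$ like the unit vectors of $\ell_1$.

\subsection*{The smallest ideal}
An operator $S$ is \emph{nuclear} if $S=\sum_ix_i^*\otimes y_i$ with $\sum_i\|x_i^*\|\,\|y_i\|<\infty$, and its nuclear norm $\nu(S)$ is the infimum of these sums. The nuclear operators form a Banach operator ideal (this is the case of the single generator $S_0$ in Lemma~\ref{lem:ideal}). Every ideal $I$ contains them, with $\|S\|_I\le\nu(S)$, because by (I3) and (I2) the series converges in $\|\cdot\|_I$. Let $A,B$ be compact and $\nu(S)<1$. Write $S=\sum_i\lambda_i\,u_i^*\otimes w_i$ with $\|u_i^*\|,\|w_i\|\le1$ and $\sum_i|\lambda_i|<1$. Then $ASB=\sum_i\lambda_i\,B^*u_i^*\otimes Aw_i$ lies in the $\nu$-closed absolutely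 convex hull of
\[
\{\,g\otimes z:\ g\in\overline{B^*(B_{X_2^*})},\ z\in\overline{A(B_{X_3})}\,\}.
\]
This set is $\nu$-compact, being the image of a product of two compact sets under the continuous map $(g,z)\mapsto g\otimes z$. By Mazur's theorem $L_AR_B$ is compact on the nuclear operators.

\subsection*{Approximable factors}

\begin{proof}[Proof of Proposition~\ref{prop:complement}]
(i) By (I4) the map $(A,B)\mapsto L_AR_B$ is bilinear and norm-continuous, and the compact operators $I(X_2,X_3)\to I(X_1,X_4)$ form a closed subspace. An approximable operator is a limit of finite sums of rank-one operators. So it suffices to treat $A$ of rank one with $B$ compact, and $A$ compact with $B$ of rank one.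

Let $A=f\otimes y$ with $f\in X_3^*$, $y\in X_4$. Then $ASB=(B^*S^*f)\otimes y$. For $\|S\|_I\le1$ we have $\|S^*f\|\le\|f\|$, and $B^*$ is compact, so the functionals $B^*S^*f$ lie in a compact subset of $X_1^*$. By (I3) the map $x^*\mapsto x^*\otimes y$ is bounded from $X_1^*$ to $I(X_1,X_4)$, so the operators $ASB$ lie in a compact subset of $I(X_1,X_4)$.

Let $B=f\otimes x$ with $f\in X_1^*$, $x\in X_2$. Then $ASB=f\otimes ASx$. For $\|S\|_I\le1$ we have $\|Sx\|\le\|x\|$, so the vectors $ASx$ lie in a compact subset of $X_4$, and $y\mapsto f\otimes y$ is bounded from $X_4$ to $I(X_1,X_4)$ by (I3).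

For the last statement we use two facts \cite[Theorems 1.e.4 and 1.e.5]{LT}. If $Y$ has the approximation property, every compact operator from any Banach space into $Y$ is approximable. If $X^*$ has the approximation property, every compact operator from $X$ into any Banach space is approximable. Apply these to $A\colon X_3\to X_4$ and $B\colon X_1\to X_2$.

(ii) Choose $x^*\in X_2^*$ with $B^*x^*\ne0$. The operators $x^*\otimes y$, $y\in B_{X_3}$, are bounded in $I$, so their images $A(x^*\otimes y)B=B^*x^*\otimes Ay$ form a relatively compact set. By (I3) the distance between two images is $\|B^*x^*\|\,\|Ay-Ay'\|$. Hence $A(B_{X_3})$ is totally bounded and $A$ is compact. Now fix $y$ with $Ay\ne0$ and let $x^*$ vary in $B_{X_2^*}$. The distance between two images is $\|B^*x^*-B^*x'^*\|\,\|Ay\|$, so $B^*$ is compact, and so is $B$.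
\end{proof}

In a counterexample, then, $A$ and $B$ are compact and neither is approximable. This dictates the kind of spaces that we have to build.

\section{The ideal generated by a sequence of operators}\label{sec:ideal}

We want an ideal that contains given operators $S_n$ in its unit ball and whose norm is otherwise as large as the axioms allow, so that the images $AS_nB$ have the best chance to stay apart. The axioms force the norm of $CS_nD$ to be at most $\|C\|\,\|D\|$, and they force the norm of rank-one operators. This leads to the following definition, in which the generator $S_0$ takes care of (I1) and (I3).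

\begin{lemma}\label{lem:ideal}
Let $S_n\in L(U_n,W_n)$, $n\ge0$, be operators with $\|S_n\|\le1$, where $S_0=\mathrm{id}_{\mathbb K}$. Let $I(X,Y)$ consist of all operators
\begin{equation}\label{eq:rep}
T=\sum_{i=1}^\infty C_iS_{n_i}D_i,\qquad n_i\ge0,\quad D_i\in L(X,U_{n_i}),\quad C_i\in L(W_{n_i},Y),
\end{equation}
for which the \emph{cost} $\sum_i\|C_i\|\,\|D_i\|$ is finite, and let $\|T\|_I$ be the infimum of the costs of all representations \eqref{eq:rep} of $T$. Then:
\begin{enumerate}
\item[(a)] $(I,\|\cdot\|_I)$ is a Banach operator ideal and $\|S_n\|_I\le1$ for all $n$.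
\item[(b)] If every $S_n$ has finite rank, the finite-rank operators are $\|\cdot\|_I$-dense in $I(X,Y)$.
\item[(c)] Let $\varphi_1,\varphi_2,\dots$ be bounded functionals on $L(X,Y)$ and $c<\infty$, and suppose that $\sum_{n\ge1}|\varphi_n(CS_mD)|\le c\,\|C\|\,\|D\|$ for all $m\ge0$, $D\in L(X,U_m)$, $C\in L(W_m,Y)$. Then $\Phi(T)=(\varphi_n(T))_{n\ge1}$ defines an operator $\Phi\colon I(X,Y)\to\ell_1$ with $\|\Phi\|\le c$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\|S_n\|\le1$, the series \eqref{eq:rep} converges absolutely in $L(X,Y)$ and $\|T\|\le\|T\|_I$. Absolutely convergent series may be rearranged, so two representations can be merged into a representation of the sum, and the costs add. A scalar factor is absorbed into the $C_i$. Hence $I(X,Y)$ is a linear subspace and $\|\cdot\|_I$ is a norm on it.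

A normed space is complete if every absolutely convergent series in it converges. Let $\sum_r\|T_r\|_I<\infty$. Then $T=\sum_rT_r$ converges in the operator norm. Choose a representation of $T_r$ of cost at most $\|T_r\|_I+2^{-r}$. Merging those with $r>R$ gives a representation of $T-\sum_{r\le R}T_r$ of cost at most $\sum_{r>R}(\|T_r\|_I+2^{-r})$. For $R=0$ this shows $T\in I(X,Y)$, and as $R\to\infty$ it shows $\sum_rT_r=T$ in $\|\cdot\|_I$. This proves (I2).

We have $x^*\otimes y=CS_0D$ with $D=x^*$ and $C\colon s\mapsto sy$. Hence $\|x^*\otimes y\|_I\le\|x^*\|\,\|y\|=\|x^*\otimes y\|\le\|x^*\otimes y\|_I$, which gives (I3), and (I1) follows by linearity. If $T$ is given by \eqref{eq:rep}, then $CTD=\sum_i(CC_i)S_{n_i}(D_iD)$, which gives (I4). Finally $S_n=\mathrm{id}\,S_n\,\mathrm{id}$ has cost at most $1$.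

(b) The partial sums of \eqref{eq:rep} have finite rank, and the remainder after $r$ terms has $\|\cdot\|_I$-norm at most $\sum_{i>r}\|C_i\|\,\|D_i\|\to0$.

(c) Each $\varphi_n$ is continuous for the operator norm, so $\varphi_n(T)=\sum_i\varphi_n(C_iS_{n_i}D_i)$ and $\sum_n|\varphi_n(T)|\le c\sum_i\|C_i\|\,\|D_i\|$. Take the infimum over representations.
\end{proof}

Part (c) is the only way in which we shall bound $\|\cdot\|_I$ from below, and it shows where the difficulty lies: the functionals must be controlled on $CS_mD$ for \emph{all} bounded $C$ and $D$, not only for $C=A$ and $D=B$.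

\section{Rigid towers and the reduction of the theorem}\label{sec:tower}

\subsection*{Notation for matrices}
On $\mathbb K^N$ we use the Euclidean norm $|\cdot|$, the unit vectors $e_i$ and the bilinear pairing $\langle v,x\rangle=\sum_iv_ix_i$. The pairing identifies $(\mathbb K^N,|\cdot|)$ isometrically with its dual, and the adjoint of a matrix is then its transpose. For a matrix $M$, $\|M\|$ is the operator norm and $\|M\|_{HS}=(\sum_{i,j}|M_{ij}|^2)^{1/2}$ is the Hilbert--Schmidt norm. For $N\times N$ matrices,
\begin{equation}\label{eq:traces}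
|\operatorname{tr}(MM')|\le\|M\|_{HS}\|M'\|_{HS},\qquad |\operatorname{tr}M|\le\operatorname{rank}(M)\,\|M\|,\qquad\|M\|_{HS}\le\sqrt N\,\|M\|.
\end{equation}
The first bound is the Cauchy--Schwarz inequality, the second holds because the trace is a sum of at most $\operatorname{rank}M$ nonzero eigenvalues, and the third because each column has length at most $\|M\|$.

\begin{definition}\label{def:tower}
A \emph{rigid tower} consists of Banach spaces $E,F$, a compact operator $A\colon F\to E$ with $\|A\|\le1$, Euclidean spaces $H_k=\mathbb K^{N_k}$ and operators $J_k\colon H_k\to F$, $Q_k\colon E\to H_k$ ($k\ge k_0$), and a constant $\kappa$, such that with $j_k=\|J_k\|$ and $q_i=q_i^{(k)}=Q_k^*e_i\in E^*$: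
\begin{enumerate}
\item[(T1)] $Q_kAJ_k=\mathrm{id}_{H_k}$ and $\|Q_k\|\le1$;
\item[(T2)] $j_k^2/N_k\to0$;
\item[(T3)] for every bounded bilinear form $\beta$ on $E^*\times F$ and every $k$, the matrix $\big(\beta(q_i,J_ke_j)\big)_{i,j}$ has Hilbert--Schmidt norm at most $\kappa\sqrt{N_k}\,\|\beta\|$.
\end{enumerate}
\end{definition}

An operator $C\in L(F,E)$ gives the form $(f,x)\mapsto f(Cx)$, whose matrix in (T3) is that of $Q_kCJ_k$. An operator $D\in L(E^*,F^*)$ gives the form $(f,x)\mapsto(Df)(x)$, whose matrix is the transpose of that of $J_k^*DQ_k^*$. So (T3) yields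
\begin{equation}\label{eq:HS}
\|Q_kCJ_k\|_{HS}\le\kappa\sqrt{N_k}\,\|C\|,\qquad\|J_k^*DQ_k^*\|_{HS}\le\kappa\sqrt{N_k}\,\|D\|.
\end{equation}
Taking $C=A$ gives $\kappa\ge1$. From (T1) we get $j_k\ge1$, and then $N_k\to\infty$ by (T2). Up to the constant $\kappa$, \eqref{eq:HS} says that no contraction $F\to E$ acts more strongly on a block than $A$ does.

\begin{remark}\label{rem:content}
The trivial estimate is $\|Q_kCJ_k\|_{HS}\le j_k\sqrt{N_k}\,\|C\|$, and the content of (T3) is the removal of the factor $j_k$, which is necessarily unbounded. Indeed, by (T1) the $N_k$ vectors $AJ_ke_i$ have mutual distances at least $\sqrt2$ and lie in $j_kA(B_F)$. If $j_k\le j$ along a subsequence, the relatively compact set $jA(B_F)$ would contain arbitrarily large $\sqrt2$-separated sets.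
\end{remark}

\begin{remark}\label{rem:nonapprox}
In a rigid tower $A$ is not approximable, as Proposition~\ref{prop:complement} requires. For $C$ of finite rank, \eqref{eq:traces} and \eqref{eq:HS} give
$N_k-\operatorname{rank}(C)\,\|C\|\,j_k\le|\operatorname{tr}Q_k(A-C)J_k|\le\kappa N_k\|A-C\|$. Dividing by $N_k$ and using $j_k/N_k\le j_k^2/N_k\to0$, we get $\|A-C\|\ge1/\kappa$. This argument needs only a bound for the trace of $Q_kCJ_k$. The Hilbert--Schmidt bound is needed because we must estimate the trace of a product of two such matrices, as in part (iii) of the next lemma.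
\end{remark}

\begin{lemma}\label{lem:level}
Fix a level $k$ of a rigid tower and $t>0$, and write $N,J,Q,j$ for $N_k,J_k,Q_k,j_k$. Let
\[
S=t\,JJ^*\in L(F^*,F),\qquad\varphi(T)=\frac{\operatorname{tr}(QTQ^*)}{Nt}\quad(T\in L(E^*,E)).
\]
Then
\begin{enumerate}
\item[(i)] $\|S\|\le tj^2$ and $\operatorname{rank}S\le N$;
\item[(ii)] $\varphi(ASA^*)=1$;
\item[(iii)] $|\varphi(CSD)|\le\kappa^2\|C\|\,\|D\|$ for $C\in L(F,E)$, $D\in L(E^*,F^*)$;
\item[(iv)] $|\varphi(T)|\le\min\{\operatorname{rank}T,N\}\,\|T\|/(Nt)$ for $T\in L(E^*,E)$.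
\end{enumerate}
\end{lemma}

\begin{proof}
Part (i) holds because $\|J^*\|=\|J\|=j$ and $S$ factors through $H_k$. Next,
$\varphi(CSD)=N^{-1}\operatorname{tr}\big((QCJ)(J^*DQ^*)\big)$. For $C=A$, $D=A^*$ we have $QAJ=\mathrm{id}$ and $J^*A^*Q^*=(QAJ)^*=\mathrm{id}$, which gives (ii). In general \eqref{eq:traces} and \eqref{eq:HS} give (iii). The matrix $QTQ^*$ has norm at most $\|T\|$ and rank at most $\min\{\operatorname{rank}T,N\}$, so (iv) follows from \eqref{eq:traces}.
\end{proof}

\begin{example}[One level]\label{ex:one}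
Let $0<\tau\le1$, take $t=\tau/j^2$ in Lemma~\ref{lem:level}, and let $I$ be the ideal generated by $S_0$ and $S$. Then $\|S\|\le\tau$ and $\|S\|_I\le1$. On the generators, $|\varphi(CSD)|\le\kappa^2\|C\|\,\|D\|$ by (iii), and $|\varphi(CS_0D)|\le\frac{j^2}{\tau N}\|C\|\,\|D\|$ by (iv), since $CS_0D$ has rank at most one. Lemma~\ref{lem:ideal}(c), with the single functional $\varphi$, and (ii) give
\[
\|ASA^*\|_I\ \ge\ \min\{\kappa^{-2},\ \tau N/j^2\}.
\]
However small $\tau$ is, (T2) provides a level with $\tau N/j^2\ge1$, and then $\|ASA^*\|\le\tau$ while $\|ASA^*\|_I\ge\kappa^{-2}$. With the trivial estimate of Remark~\ref{rem:content} in place of (T3) we would only get $j^{-2}$ in place of $\kappa^{-2}$, and this tends to $0$.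
\end{example}

To obtain non-compactness we use infinitely many levels at once, and the functional $\varphi_n$ of one level must almost ignore the generators $S_m$ of the others. Part (iv) of Lemma~\ref{lem:level} offers two ways to make $\varphi_n(CS_mD)$ small: for $m<n$ the rank of $S_m$ is small compared with $N_{k_n}t_n$, and for $m>n$ the norm of $S_m$ is small compared with $t_n$.

\begin{proposition}\label{prop:reduction}
If $E,F,A$ belong to a rigid tower, then all conclusions of Theorem~\ref{thm:main} hold for $E,F,A$ and a suitable ideal $I$.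
\end{proposition}

\begin{proof}
The operator $A^*$ is compact by Schauder's theorem.

\emph{Parameters.} We choose $\tau_n\in(0,1]$ and levels $k_0\le k_1<k_2<\cdots$ inductively. Put $\tau_1=1$, and for $n\ge2$ put
\begin{equation}\label{eq:tau}
\tau_n=\min_{1\le m<n}2^{-n-m-2}\,\tau_m/j_{k_m}^2 .
\end{equation}
Once $\tau_n$ is chosen, use (T2) to choose $k_n$ (larger than $k_{n-1}$ if $n\ge2$) with
\begin{equation}\label{eq:kn}
\frac{j_{k_n}^2}{N_{k_n}}\le\frac{2^{-2n-1}\,\tau_n}{\max\{1,N_{k_1},\dots,N_{k_{n-1}}\}} .
\end{equation}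
For $n\ge1$ let $t_n=\tau_n/j_{k_n}^2$, and let $S_n$ and $\varphi_n$ be the operator and the functional of Lemma~\ref{lem:level} for $k=k_n$, $t=t_n$. Then $\|S_n\|\le\tau_n\le1$ and $\operatorname{rank}S_n\le N_{k_n}$. Let $I$ be the ideal generated by $S_0=\mathrm{id}_{\mathbb K},S_1,S_2,\dots$. By Lemma~\ref{lem:ideal} it is a Banach operator ideal, the finite-rank operators are dense in it, and $\|S_n\|_I\le1$.

\emph{The functionals on the generators.} Let $n\ge1$, $m\ge0$, and let $C,D$ with $\|C\|\,\|D\|\le1$ be such that $CS_mD\colon E^*\to E$ is defined. We claim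
\begin{equation}\label{eq:offdiag}
|\varphi_n(CS_nD)|\le\kappa^2,\qquad|\varphi_n(CS_mD)|\le2^{-n-m-2}\quad(m\ne n).
\end{equation}
The first bound is Lemma~\ref{lem:level}(iii). If $0\le m<n$, then $CS_mD$ has norm at most $1$ and rank at most $\max\{1,N_{k_1},\dots,N_{k_{n-1}}\}$, so Lemma~\ref{lem:level}(iv) and \eqref{eq:kn} give
\[
|\varphi_n(CS_mD)|\le\max\{1,N_{k_1},\dots,N_{k_{n-1}}\}\,\frac{j_{k_n}^2}{N_{k_n}\tau_n}\le2^{-2n-1}\le2^{-n-m-2},
\]
the last step because $m\le n-1$. If $m>n$, then $\|CS_mD\|\le\tau_m$, so Lemma~\ref{lem:level}(iv) and \eqref{eq:tau} give $|\varphi_n(CS_mD)|\le\tau_m/t_n=\tau_mj_{k_n}^2/\tau_n\le2^{-n-m-2}$.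

Since $\sum_{n\ge1}2^{-n-m-2}\le\frac14$, we get $\sum_{n\ge1}|\varphi_n(CS_mD)|\le\kappa^2+\frac14$ for all $m\ge0$. By Lemma~\ref{lem:ideal}(c), $\Phi(T)=(\varphi_n(T))_{n\ge1}$ is a bounded operator $I(E^*,E)\to\ell_1$.

\emph{The factorization.} Let $\mathbf e_m$ be the unit vectors of $\ell_1$ and define $V\colon\ell_1\to I(F^*,F)$ by $V\mathbf e_m=S_m$, $m\ge1$. Then $\|V\|\le1$, because $\|S_m\|_I\le1$ and $I(F^*,F)$ is complete. By Lemma~\ref{lem:level}(ii), \eqref{eq:offdiag} and $\|A\|\,\|A^*\|\le1$,
\[
\Phi L_AR_{A^*}V\mathbf e_m=\Phi(AS_mA^*)=\mathbf e_m+r_m,\qquad\|r_m\|_{\ell_1}\le\sum_{n\ne m}2^{-n-m-2}\le\tfrac14 .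
\]
The norm of an operator on $\ell_1$ is the supremum of the norms of the images of the $\mathbf e_m$, so $R=\Phi L_AR_{A^*}V$ satisfies $\|R-\mathrm{id}_{\ell_1}\|\le\frac14$ and is invertible by the Neumann series. Thus $\mathrm{id}_{\ell_1}=(R^{-1}\Phi)\,(L_AR_{A^*})\,V$ factors through $L_AR_{A^*}$, and by the observation after Theorem~\ref{thm:main} this operator is not compact, not weakly compact and not strictly singular.

\emph{A single space.} Let $X=E\oplus F\oplus E^*\oplus F^*$ with canonical injections $\iota$ and projections $p$, and put $\hat A=\iota_EA\,p_F$ and $\hat B=\iota_{F^*}A^*p_{E^*}$. Both are compact operators on $X$. For $S\in I(F^*,F)$ let $\hat S=\iota_FS\,p_{F^*}\in I(X,X)$. Since $p_F\iota_F$, $p_{F^*}\iota_{F^*}$, $p_E\iota_E$ and $p_{E^*}\iota_{E^*}$ are identities, $p_E(\hat A\hat S\hat B)\iota_{E^*}=ASA^*$. The maps $S\mapsto\hat S$ and $T\mapsto p_ET\iota_{E^*}$ are bounded for the ideal norms by (I4). So $L_AR_{A^*}$, and hence $\mathrm{id}_{\ell_1}$, factors through $L_{\hat A}R_{\hat B}$ on $I(X,X)$.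
\end{proof}

It remains to construct a rigid tower.

\section{Projective norms and linked blocks}\label{sec:link}

Condition (T3) speaks about all bilinear forms. By duality it becomes an upper bound for the cost of writing explicit finite-rank operators as sums of rank-one operators, and an upper bound of this kind is proved by exhibiting one cheap representation.

We identify the algebraic tensor product $E^*\otimes F$ with the finite-rank operators $E\to F$. The identification is injective: if $\sum_if_i\otimes x_i$ is the zero operator and the $x_i$ are linearly independent, then all $f_i$ vanish. The \emph{projective norm} of a finite-rank operator $u$ is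
\[
\pi(u)=\inf\Big\{\sum_i\|f_i\|\,\|x_i\|:\ u=\sum_if_i\otimes x_i\ \text{(finite sum)}\Big\}.
\]
A bounded bilinear form $\beta$ on $E^*\times F$ defines a linear functional $\tilde\beta\big(\sum_if_i\otimes x_i\big)=\sum_i\beta(f_i,x_i)$ on $E^*\otimes F$, and $|\tilde\beta(u)|\le\|\beta\|\,\pi(u)$.

\begin{lemma}\label{lem:dual}
Suppose that $\pi(J_kMQ_k)\le\kappa N_k$ for all $k$ and all $N_k\times N_k$ matrices $M$ with $\|M\|_{HS}\le\sqrt{N_k}$. Then \textup{(T3)} holds.
\end{lemma}

\begin{proof}
Let $\beta_{ij}=\beta(q_i,J_ke_j)$. Since $J_kMQ_k=\sum_{i,j}M_{ji}\,q_i\otimes J_ke_j$, we have $\big|\sum_{i,j}M_{ji}\beta_{ij}\big|=|\tilde\beta(J_kMQ_k)|\le\kappa N_k\|\beta\|$. The supremum of the left side over $\|M\|_{HS}\le\sqrt{N_k}$ is $\sqrt{N_k}\,\|(\beta_{ij})\|_{HS}$.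
\end{proof}

Consider first $M=I$. To make $A$ compact we shall let the norm of $F$ exceed the norm of $E$ by a factor $R$ of order $2^k$ near the $k$th block. A single block cannot then satisfy the bound: if $E$ is a norm on $H$, $F=(H,R\|\cdot\|_E)$ and $J,Q$ are the identity, then $C=R\,\mathrm{id}$ has norm one as an operator $F\to E$, and the form $f(Cx)$ shows $\pi(JQ)\ge RN$. The remedy is to link consecutive blocks so that the \emph{difference} of the normalized identities $N_{k+1}^{-1}J_{k+1}Q_{k+1}-N_k^{-1}J_kQ_k$ is cheap, and then to descend to the first block by a telescoping sum. The following example shows one link, with exact constants.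

\begin{example}[One link]\label{ex:link}
Let $p$ be an odd prime, $e(s)=\exp(2\pi is/p)$ for $s\in\mathbb Z_p$, and $H_1=H_2=\mathbb C^{p}$, viewed as functions on $\mathbb Z_p$. For $\lambda=(u,v)\in\Lambda=\mathbb Z_p^2$ let
\[
a_\lambda(t)=e(ut^2+vt),\qquad b_\lambda(t)=e(u)\,a_\lambda(t),\qquad g_\lambda=(a_\lambda,b_\lambda),
\]
and $L_\lambda(x)=\sum_t\overline{a_\lambda(t)}\,x_1(t)+\sum_t\overline{b_\lambda(t)}\,x_2(t)$ for $x=(x_1,x_2)$. Let $E=H_1\oplus H_2$ with the norm $\|x\|_E=\max\{|x_1|,|x_2|,\frac12\max_\lambda|L_\lambda(x)|\}$, so that $\|L_\lambda\|_{E^*}\le2$, although $L_\lambda$ has Euclidean length $\sqrt{2p}$. Let $F=E$, let $J_i,Q_i$ be the inclusions and coordinate maps, and $\omega_i=p^{-1}J_iQ_i$. The form $f(x)$ gives $\pi(\omega_i)\ge\operatorname{tr}\omega_i=1$. We show that $\pi(\omega_2-\omega_1)\le2p^{-1/2}$.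

Averaging $a_\lambda(t)\overline{a_\lambda(t')}$ over $v$ gives $0$ unless $t=t'$, when the product is $1$; the same holds for $b_\lambda$. Averaging $a_\lambda(t)\overline{b_\lambda(t')}$ over $v$ again forces $t=t'$, and then the average of $e(-u)$ over $u$ is $0$. Hence $x=\operatorname{avg}_\lambda L_\lambda(x)g_\lambda$, and $Z=\omega_2-\omega_1$ has the representation $Z=\operatorname{avg}_\lambda L_\lambda\otimes Zg_\lambda$ with $Zg_\lambda=p^{-1}(-a_\lambda,b_\lambda)$. Both coordinates of $Zg_\lambda$ have length $p^{-1/2}$. With $(u,v)=\lambda-\mu$,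
\[
L_\mu(Zg_\lambda)=\frac{e(u)-1}{p}\sum_te(ut^2+vt).
\]
For $u=0$ this vanishes. For $u\ne0$ the sum has modulus $\sqrt p$, since its squared modulus is $\sum_he(uh^2+vh)\sum_te(2uht)=p$. So $|L_\mu(Zg_\lambda)|\le2p^{-1/2}$, $\|Zg_\lambda\|_E\le p^{-1/2}$, and $\pi(Z)\le2p^{-1/2}$.

The decisive term is $\mu=\lambda$: we have $L_\lambda(\omega_1g_\lambda)=L_\lambda(\omega_2g_\lambda)=1$, and these two large contributions cancel in the difference. In dual terms, $|\operatorname{tr}Q_2CJ_2-\operatorname{tr}Q_1CJ_1|\le2\sqrt p\,\|C\|$ for every $C\in L(E,E)$; for instance the projection $J_2Q_2$ has norm at least $\sqrt p/2$. If the norm of $F$ is multiplied by $R$, the cost becomes $2Rp^{-1/2}$, which is still small when $R$ is much smaller than $\sqrt p$.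

The link controls traces only. For $s\ne0$ let $M$ be the diagonal matrix with entries $e(st)$, and $U=M\oplus M$. Then $\operatorname{tr}M=0$ and $\|M\|_{HS}=\sqrt p$. Since $L_{(u,v)}\circ U^{-1}=L_{(u,v+s)}$, the map $U^{-1}$ is an isometry of $E$, and the form $f(U^{-1}x)$ gives $\pi(J_1MQ_1)\ge p$. After multiplying the norm of $F$ by $R$ the cost is at least $Rp$.
\end{example}

We shall estimate $\pi(J_kMQ_k)$ for traceless $M$ inside a single link, and so we need families without the symmetry found at the end of the example: no traceless matrix may carry many vectors of the family close to the directions of vectors of the family. Random families have this property.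

\section{The spaces $E$, $F$ and the operator $A$}\label{sec:spaces}

\subsection*{The vectors}
For integers $k\ge1$ put
\[
N_k=2^{40k},\qquad\delta_k=2^{-10k},\qquad D_k=N_k^3=2^{120k},\qquad\theta_k=2^{k+1}\delta_{k-1}\sqrt{N_k}=2^{11k+11}.
\]
Given $k_0$, let $\Lambda_k$ ($k\ge k_0$) be disjoint index sets with $|\Lambda_k|=D_k$, and $\Lambda_{k_0-1}=\emptyset$. The $k$th link will be a family of vectors $g_\lambda=(a_\lambda,b_\lambda)\in\mathbb R^{N_k}\times\mathbb R^{N_{k+1}}$, $\lambda\in\Lambda_k$. We write $\operatorname{avg}_\lambda$ for the average over $\lambda\in\Lambda_k$ and put $\Gamma_k=\operatorname{avg}_\lambda g_\lambda g_\lambda^T$. The $k$th block meets two links, so we collect the vectors that live in $\mathbb R^{N_k}$: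
\[
\mathcal A_k=\Lambda_k\cup\Lambda_{k-1},\qquad v^{(k)}_\alpha=a_\alpha\ \ (\alpha\in\Lambda_k),\qquad v^{(k)}_\alpha=b_\alpha\ \ (\alpha\in\Lambda_{k-1}).
\]
Then $|\mathcal A_k|\le2D_k$. The superscript is omitted when the level $k$ is fixed. Finally, let $\mathcal M_k$ be the set of real $N_k\times N_k$ matrices $M$ with
\[
\operatorname{tr}M=0,\qquad\|M\|_{HS}\le\sqrt{N_k},\qquad\|M\|\le2\theta_k .
\]

\begin{lemma}\label{lem:random}
There exist $k_0\ge12$ and vectors $g_\lambda$ as above such that for all $k\ge k_0$: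
\begin{enumerate}
\item[(R1)] $\big||v_\alpha|^2-N_k\big|\le2^k\sqrt{N_k}$ for $\alpha\in\mathcal A_k$; in particular $|v_\alpha|\le2\sqrt{N_k}$;
\item[(R2)] $|\langle v_\alpha,v_\beta\rangle|\le2^k\sqrt{N_k}$ for $\alpha\ne\beta$ in $\mathcal A_k$;
\item[(R3)] $\Gamma_k$ is invertible, $\|\Gamma_k\|\le2$, $\|\Gamma_k^{-1}\|\le2$ and $\|\Gamma_k^{-1}-I\|\le2^{-15k}$;
\item[(R4)] $\operatorname{avg}_\lambda\max_{\alpha\in\mathcal A_k}|\langle v_\alpha,Ma_\lambda\rangle|\le5\cdot2^{-k}N_k$ for all $M\in\mathcal M_k$.
\end{enumerate}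
\end{lemma}

The proof, by a random choice, is given in Section~\ref{sec:random}. Properties (R1)--(R3) are approximate versions of the exact identities in Example~\ref{ex:link}, and (R4) excludes the symmetry. From now on $k_0$ and the vectors are fixed. By (R1) at levels $k$ and $k+1$,
\begin{equation}\label{eq:glength}
|g_\lambda|\le2\sqrt{N_k}+2\sqrt{N_{k+1}}\le2^{22}\sqrt{N_k}\qquad(\lambda\in\Lambda_k).
\end{equation}

\subsection*{The spaces}
Let $H_k=\mathbb K^{N_k}$, and let $c_{00}$ be the space of finitely supported sequences $x=(x_k)_{k\ge k_0}$ with $x_k\in H_k$. We regard $H_k$ and $G_k=H_k\oplus H_{k+1}$ as subspaces of $c_{00}$; on $G_k$, $|\cdot|$ is the Euclidean norm. For $\lambda\in\Lambda_k$ put $L_\lambda(x)=\langle a_\lambda,x_k\rangle+\langle b_\lambda,x_{k+1}\rangle$. Let $E$ and $F$ be the completions of $c_{00}$ in the norms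
\begin{align*}
\|x\|_E&=\max\Big\{\sup_k|x_k|,\ \sup_k\,\delta_k\max_{\lambda\in\Lambda_k}|L_\lambda(x)|\Big\},\\
\|x\|_F&=\inf\Big\{\sum_k2^k\|z^{(k)}\|_E:\ x=\sum_kz^{(k)}\ \text{(finite sum)},\ z^{(k)}\in G_k\Big\}.
\end{align*}
By the triangle inequality $\|x\|_E\le\|x\|_F$, so the identity of $c_{00}$ extends to $A\colon F\to E$ with $\|A\|\le1$. Let $J_k\colon H_k\to F$ be the inclusion and $Q_k\colon E\to H_k$ the continuous extension of $x\mapsto x_k$; we write $x_k=Q_kx$ for $x\in E$. The formula for $L_\lambda$ then makes sense on $E$. The definitions give at once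
\begin{equation}\label{eq:basic}
\|Q_k\|\le1,\qquad\|L_\lambda\|_{E^*}\le\delta_k^{-1}\ \ (\lambda\in\Lambda_k),\qquad\|z\|_F\le2^k\|z\|_E\ \ (z\in G_k),
\end{equation}
and, since only the links $k-1$ and $k$ see the block $H_k$ and $\delta_k\le\delta_{k-1}$,
\begin{equation}\label{eq:blocknorm}
\|h\|_E\le\max\Big\{|h|,\ \delta_{k-1}\max_{\alpha\in\mathcal A_k}|\langle v_\alpha,h\rangle|\Big\}\qquad(h\in H_k).
\end{equation}

The parameters play the following roles. The weights $2^k$ make $A$ compact, and every later estimate has to absorb them. The functionals $L_\lambda$ have norm at most $\delta_k^{-1}=2^{10k}$, far less than their Euclidean length, which is of order at least $\sqrt{N_k}=2^{20k}$; this makes the averaged representations cheap, and it requires $2^k\delta_k^{-1}N_k^{-1/2}$ to be summable. On the other hand $\delta_k$ must be small enough for $\theta_k$, which bounds $j_k$, to be much smaller than $\sqrt{N_k}$. The number $D_k$ of vectors exceeds $N_k^2$ by a large factor, as needed for (R3) and (R4), and $\log D_k$ is much smaller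 than $4^k$, as needed for (R1) and (R2).

\begin{lemma}\label{lem:T12}
The operator $A$ is compact, \textup{(T1)} holds, and $j_k\le\theta_k$. In particular $j_k^2/N_k\le2^{22-18k}$, so \textup{(T2)} holds.
\end{lemma}

\begin{proof}
Let $\mathcal W=\bigcup_k\{z\in G_k:\|z\|_E\le2^{-k}\}\subseteq E$. It is a union of compact sets whose radii tend to $0$, so it is totally bounded, and its closed absolutely convex hull is compact by Mazur's theorem. If $x\in c_{00}$ and $\|x\|_F<1$, write $x=\sum_kz^{(k)}$ with $\sum_k\lambda_k<1$, where $\lambda_k=2^k\|z^{(k)}\|_E$. Each nonzero $z^{(k)}$ equals $\lambda_kw_k$ with $w_k\in\mathcal W$, so $Ax$ lies in the absolutely convex hull of $\mathcal W$. Such $x$ are dense in $B_F$, so $A$ is compact.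

We have $Q_kAJ_k=\mathrm{id}$ by construction. For $h\in H_k$, \eqref{eq:basic}, \eqref{eq:blocknorm} and (R1) give $\|h\|_F\le2^k\max\{1,2\delta_{k-1}\sqrt{N_k}\}\,|h|=\theta_k|h|$.
\end{proof}

\section{The rigidity estimate}\label{sec:rigidity}

\begin{proposition}\label{prop:rigid}
There is $\kappa<\infty$ with $\pi(J_kMQ_k)\le\kappa N_k$ for all $k\ge k_0$ and all $N_k\times N_k$ matrices $M$ with $\|M\|_{HS}\le\sqrt{N_k}$.
\end{proposition}

\begin{proof}
The real and imaginary parts of $M$ have Hilbert--Schmidt norm at most $\sqrt{N_k}$, so at the price of doubling $\kappa$ we may assume that $M$ is real. We shall split $M$ into a part with large singular values, a multiple of the identity, and an element of $\mathcal M_k$; each part is cheap for a different reason.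

The basic tool is a reproducing formula. For $x\in E$ we have $L_\lambda(x)=\langle g_\lambda,(x_k,x_{k+1})\rangle$, so $\operatorname{avg}_\lambda L_\lambda(x)g_\lambda=\Gamma_k(x_k,x_{k+1})$. Hence for every linear map $Z\colon G_k\to G_k\subseteq F$, by \eqref{eq:basic},
\begin{equation}\label{eq:repro}
\begin{gathered}
\big[x\mapsto Z(x_k,x_{k+1})\big]=\operatorname{avg}_\lambda L_\lambda\otimes Z\Gamma_k^{-1}g_\lambda,\\
\pi\big[x\mapsto Z(x_k,x_{k+1})\big]\le2^k\delta_k^{-1}\operatorname{avg}_\lambda\|Z\Gamma_k^{-1}g_\lambda\|_E .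
\end{gathered}
\end{equation}

\medskip\noindent\emph{Step 1: the identity.} Let $\omega_k=N_k^{-1}J_kQ_k$. At the first level, $\pi(\omega_{k_0})\le N_{k_0}^{-1}\sum_i\|q_i\|\,\|J_{k_0}e_i\|\le j_{k_0}$. We estimate $\omega_{k+1}-\omega_k$, which is the operator in \eqref{eq:repro} for $Z=(-N_k^{-1}\mathrm{id}_{H_k})\oplus(N_{k+1}^{-1}\mathrm{id}_{H_{k+1}})$. Fix $\lambda\in\Lambda_k$ and write
\[
Z\Gamma_k^{-1}g_\lambda=Zg_\lambda+r_\lambda,\qquad Zg_\lambda=\Big(-\frac{a_\lambda}{N_k},\frac{b_\lambda}{N_{k+1}}\Big),\qquad r_\lambda=Z(\Gamma_k^{-1}-I)g_\lambda .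
\]
By (R3), \eqref{eq:glength} and $\|Z\|=N_k^{-1}$ we have $|r_\lambda|\le2^{22-15k}N_k^{-1/2}\le N_k^{-1/2}$. By (R1) both coordinates of $Zg_\lambda$ have length at most $2N_k^{-1/2}$, so both coordinates of $Zg_\lambda+r_\lambda$ have length at most $3N_k^{-1/2}$.

Only the functionals $L_\mu$ with $\mu\in\Lambda_{k-1}\cup\Lambda_k\cup\Lambda_{k+1}$ can be nonzero on $G_k$. We apply them, with their weights, first to $Zg_\lambda$. Recall $\delta_{k-1}=2^{10}\delta_k$ and note $2^{k+1}N_{k+1}^{-1/2}\le2^kN_k^{-1/2}$.
\begin{itemize}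
\item $\mu\in\Lambda_{k-1}$: by (R2) at level $k$, $\ \delta_{k-1}|\langle b_\mu,a_\lambda\rangle|/N_k\le2^{10}\delta_k2^kN_k^{-1/2}$.
\item $\mu\in\Lambda_{k+1}$: by (R2) at level $k+1$, $\ \delta_{k+1}|\langle a_\mu,b_\lambda\rangle|/N_{k+1}\le\delta_k2^kN_k^{-1/2}$.
\item $\mu\in\Lambda_k$, $\mu\ne\lambda$: by (R2) at both levels,
\[
\delta_k\Big|-\frac{\langle a_\mu,a_\lambda\rangle}{N_k}+\frac{\langle b_\mu,b_\lambda\rangle}{N_{k+1}}\Big|\le\delta_k\big(2^kN_k^{-1/2}+2^{k+1}N_{k+1}^{-1/2}\big)\le2\delta_k2^kN_k^{-1/2}.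
\]
\item $\mu=\lambda$: here the link produces the cancellation, and by (R1) at both levels
\[
\delta_k|L_\lambda(Zg_\lambda)|=\delta_k\Big|-\frac{|a_\lambda|^2-N_k}{N_k}+\frac{|b_\lambda|^2-N_{k+1}}{N_{k+1}}\Big|\le2\delta_k2^kN_k^{-1/2}.
\]
\end{itemize}
All four are at most $2^{10}\delta_k2^kN_k^{-1/2}$. On $G_k$ the functional $L_\mu$ is given by a vector of length at most $2\sqrt{N_k}$ with weight $2^{10}\delta_k$ if $\mu\in\Lambda_{k-1}$, of length at most $2^{22}\sqrt{N_k}$ with weight $\delta_k$ if $\mu\in\Lambda_k$, and of length at most $2\sqrt{N_{k+1}}=2^{21}\sqrt{N_k}$ with weight at most $\delta_k$ if $\mu\in\Lambda_{k+1}$. So the weighted functionals applied to $r_\lambda$ are at most $2^{22}\sqrt{N_k}\,\delta_k|r_\lambda|\le2^{44-15k}\delta_k$. Adding the three bounds and multiplying by $2^k\delta_k^{-1}=2^{11k}$, we obtain from \eqref{eq:repro}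
\[
\pi(\omega_{k+1}-\omega_k)\le3\cdot2^{-9k}+2^{10-18k}+2^{44-14k}\le2^{-k},
\]
because each term is at most $2^{-k-2}$ for $k\ge12$. Telescoping gives $\pi(\omega_k)\le j_{k_0}+1$, that is,
\begin{equation}\label{eq:identity}
\pi(J_kQ_k)\le(j_{k_0}+1)N_k\qquad(k\ge k_0).
\end{equation}

\medskip\noindent\emph{Step 2: large singular values.} Fix $k$ and write $N,\theta$ for $N_k,\theta_k$. Let $M=\sum_is_if_ih_i^T$ be a singular value decomposition, with $s_i\ge0$, orthonormal bases $(f_i)$, $(h_i)$ and $\sum_is_i^2=\|M\|_{HS}^2\le N$. Put $M_1=\sum_{s_i>\theta}s_if_ih_i^T$ and $M_2=M-M_1$. For $M_1$ the obvious representation is good enough, because the loss $j_k\le\theta$ is smaller than the singular values: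
\[
\pi(J_kM_1Q_k)\le\sum_{s_i>\theta}s_i\,\|Q_k^*h_i\|\,\|J_kf_i\|\le\theta\sum_{s_i>\theta}s_i\le\sum_is_i^2\le N .
\]
The remainder satisfies $\|M_2\|\le\theta$ and $\|M_2\|_{HS}\le\sqrt N$. Write $M_2=mI+M_3$ with $m=\operatorname{tr}M_2/N$. By \eqref{eq:traces}, $|m|\le\|M_2\|_{HS}/\sqrt N\le1$, so $\pi(J_k(mI)Q_k)\le(j_{k_0}+1)N$ by \eqref{eq:identity}. The matrix $M_3$ is traceless, hence orthogonal to $I$ in the Hilbert--Schmidt inner product, so $\|M_3\|_{HS}\le\|M_2\|_{HS}\le\sqrt N$. Also $\|M_3\|\le\theta+1\le2\theta$. Thus $M_3\in\mathcal M_k$.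

\medskip\noindent\emph{Step 3: the traceless part.} Let $P\colon G_k\to H_k$ be the coordinate projection and $w_\lambda=P\Gamma_k^{-1}g_\lambda$. Apply \eqref{eq:repro} with $Z=M_3P$, and then \eqref{eq:blocknorm} with $\delta_{k-1}=2^{10}\delta_k$:
\begin{equation}\label{eq:step3}
\pi(J_kM_3Q_k)\le2^k\delta_k^{-1}\operatorname{avg}_\lambda|M_3w_\lambda|+2^{10}2^k\operatorname{avg}_\lambda\max_{\alpha\in\mathcal A_k}|\langle v_\alpha,M_3w_\lambda\rangle| .
\end{equation}
For the first term, $\operatorname{avg}_\lambda w_\lambda w_\lambda^T=P\Gamma_k^{-1}\Gamma_k\Gamma_k^{-1}P^T=P\Gamma_k^{-1}P^T$ is positive semidefinite of norm at most $2$, so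
\[
\operatorname{avg}_\lambda|M_3w_\lambda|^2=\operatorname{tr}\big(M_3P\Gamma_k^{-1}P^TM_3^T\big)\le2\|M_3\|_{HS}^2\le2N .
\]
By the Cauchy--Schwarz inequality the first term is at most $2^{11k}\sqrt{2N}=\sqrt2\,2^{31k}\le N$. For the second term write $w_\lambda=a_\lambda+P(\Gamma_k^{-1}-I)g_\lambda$. By (R1), (R3) and \eqref{eq:glength},
\[
|\langle v_\alpha,M_3P(\Gamma_k^{-1}-I)g_\lambda\rangle|\le2\sqrt N\cdot2\theta\cdot2^{-15k}\cdot2^{22}\sqrt N=2^{35-4k}N\le2^{-k}N,
\]
since $k\ge12$. Together with (R4), whose factor $2^{-k}$ absorbs the weight $2^k$, this bounds the second term by $2^{10}2^k\cdot6\cdot2^{-k}N=6\cdot2^{10}N$.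

Adding the parts, $\pi(J_kMQ_k)\le(j_{k_0}+3+6\cdot2^{10})N_k$ for real $M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:T12}, Proposition~\ref{prop:rigid} and Lemma~\ref{lem:dual}, the objects of Section~\ref{sec:spaces} form a rigid tower. Apply Proposition~\ref{prop:reduction}.
\end{proof}

\begin{remark}
By Theorem~\ref{thm:main} and Proposition~\ref{prop:complement}(i), the spaces $E=X_4$, $F^*=X_3^*=X_2$ and $E^{**}=X_1^*$ all fail the approximation property.
\end{remark}

\section{The random vectors}\label{sec:random}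

We prove Lemma~\ref{lem:random}. Let the $g_\lambda$, $\lambda\in\Lambda_k$, $k\ge k_0$, be independent standard Gaussian vectors, that is, vectors with independent $N(0,1)$ coordinates. For fixed $k$ the vectors $v_\alpha$, $\alpha\in\mathcal A_k$, are then independent standard Gaussian vectors in $\mathbb R^{N_k}$, because they involve the $a$-parts of link $k$ and the $b$-parts of link $k-1$. For each $k\ge12$ we bound the probability that one of (R1)--(R4) fails at level $k$ by a number $p_k$ that does not depend on $k_0$, with $\sum_kp_k<\infty$. Choosing $k_0\ge12$ with $\sum_{k\ge k_0}p_k<1$ then proves the lemma. Fix $k\ge12$ and write $N,D,\theta$ for $N_k,D_k,\theta_k$.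

\subsection*{Two tail bounds}
A centered Gaussian variable $\xi$ of variance at most $\sigma_0^2$ satisfies $\mathbb P(|\xi|>t)\le2e^{-t^2/2\sigma_0^2}$. For quadratic forms, let $v$ be standard Gaussian in $\mathbb R^N$, let $M_s$ be a real symmetric matrix with eigenvalues $\lambda_i$, and let $\sigma>0$ satisfy $2\sigma|\lambda_i|\le\frac12$ for all $i$. By rotation invariance $v^TM_sv$ has the law of $\sum_i\lambda_i\xi_i^2$ with independent $N(0,1)$ variables $\xi_i$, and $\mathbb Ee^{x\xi_i^2/2}=(1-x)^{-1/2}$ for $x<1$. For $|x|\le\frac12$ we have $-\log(1-x)-x=\sum_{r\ge2}x^r/r\le x^2$. Hence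
\[
\mathbb E\,e^{\sigma(v^TM_sv-\operatorname{tr}M_s)}=\prod_i(1-2\sigma\lambda_i)^{-1/2}e^{-\sigma\lambda_i}\le e^{2\sigma^2\|M_s\|_{HS}^2}.
\]
Markov's inequality, applied to $M_s$ and $-M_s$, gives
\begin{equation}\label{eq:quad}
\mathbb P\big(|v^TM_sv-\operatorname{tr}M_s|>t\big)\le2\exp\big(-\sigma t+2\sigma^2\|M_s\|_{HS}^2\big).
\end{equation}

\subsection*{Properties (R1)--(R3)}
For (R1) take $M_s=I$, $t=2^k\sqrt N\le N$ and $\sigma=t/4N$ in \eqref{eq:quad}. The failure probability is at most $2e^{-t^2/8N}=2e^{-4^k/8}$ for each of at most $2^{120k+1}$ vectors. The last claim in (R1) holds because $|v_\alpha|^2\le N+t\le2N$.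

For (R2) let $\alpha\ne\beta$. Conditionally on $v_\beta$ with $|v_\beta|\le2\sqrt N$, the variable $\langle v_\alpha,v_\beta\rangle$ is centered Gaussian of variance at most $4N$, and it exceeds $2^k\sqrt N$ in modulus with probability at most $2e^{-4^k/8}$. There are at most $2^{240k+2}$ pairs. So the probability that (R1) holds and (R2) fails is at most $2^{240k+3}e^{-4^k/8}$.

For (R3) let $n=N_k+N_{k+1}\le2^{41}N$. For a standard Gaussian $g$ in $\mathbb R^n$ we have $\|gg^T-I\|_{HS}^2=|g|^4-2|g|^2+n$, $\mathbb E|g|^2=n$ and $\mathbb E|g|^4=n^2+2n$, so $\mathbb E\|gg^T-I\|_{HS}^2=n^2+n$. The matrices $g_\lambda g_\lambda^T-I$ are independent and centered, so $\mathbb E\|\Gamma_k-I\|_{HS}^2=(n^2+n)/D\le2n^2/D\le2^{83-40k}$. By Markov's inequality $\|\Gamma_k-I\|\le\varepsilon:=2^{-15k-1}$ outside an event of probability at most $2^{83-40k}\varepsilon^{-2}=2^{85-10k}$. Then the eigenvalues of $\Gamma_k$ lie in $[1-\varepsilon,1+\varepsilon]$, so $\|\Gamma_k\|,\|\Gamma_k^{-1}\|\le2$ and $\|\Gamma_k^{-1}-I\|\le\varepsilon/(1-\varepsilon)\le2\varepsilon=2^{-15k}$.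

\subsection*{Property (R4)}
Put $\tau=2^{-k}$. For $M\in\mathcal M_k$ call $\lambda\in\Lambda_k$ \emph{bad for $M$} if $\max_\alpha|\langle v_\alpha,Mv_\lambda\rangle|>\tau N$; recall that $v_\lambda=a_\lambda$. Bad indices cannot be avoided altogether. Given $\alpha\ne\lambda$, let $u=v_\alpha/|v_\alpha|$ and let $w$ be the unit vector along the component $v'_\lambda$ of $v_\lambda$ orthogonal to $u$. Then $M=\theta uw^T\in\mathcal M_k$ and $\langle v_\alpha,Mv_\lambda\rangle=\theta|v_\alpha|\,|v'_\lambda|$, which is of order $\theta N$ under (R1) and (R2). This is why (R4) is an average. We show that for a fixed $M$ it is extremely unlikely that there are as many as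
\[
s=4^{-k}D=2^{118k}
\]
bad indices, so unlikely that a union bound over a net of $\mathcal M_k$ is possible.

Let $\Omega$ be the event that (R1) and (R3) hold at level $k$, and fix $M\in\mathcal M_k$. A bad index $\lambda$ is of \emph{type 0} if the inequality holds with $\alpha=\lambda$, and of \emph{type 1} if it holds with some $\alpha\ne\lambda$. If at least $s$ indices are bad, at least $s/2$ are of type 0 or at least $s/2$ are of type 1.

\emph{Type 0.} We have $\langle v_\lambda,Mv_\lambda\rangle=v_\lambda^TM_sv_\lambda$ for $M_s=\frac12(M+M^T)$, which has trace $0$, Hilbert--Schmidt norm at most $\sqrt N$ and eigenvalues of modulus at most $2\theta$. This is the only place where $\operatorname{tr}M=0$ is used; for $M=I$ every index is of type 0 under (R1). By \eqref{eq:quad} with $\sigma=1/8\theta$,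
\[
\mathbb P\big(|v_\lambda^TMv_\lambda|>\tau N\big)\le2\exp\Big(-\frac{\tau N}{8\theta}+\frac N{32\theta^2}\Big)=2\exp\big(-2^{28k-14}+2^{18k-27}\big)\le2e^{-2^{28k-15}} .
\]
These events are independent in $\lambda$, and there are at most $2^D$ subsets of $\Lambda_k$ of size $s/2$. Since $\frac s2\,2^{28k-15}=2^{146k-16}$ and $D+s/2\le2^{120k+1}$,
\[
\mathbb P(\text{at least $s/2$ indices of type 0})\le2^D\big(2e^{-2^{28k-15}}\big)^{s/2}\le e^{2^{120k+1}-2^{146k-16}}\le e^{-2^{130k}} .
\]

\emph{Type 1.} Now the events are not independent, since a vector may appear as $v_\lambda$ in one inequality and as $v_\alpha$ in another. We restore independence by passing to a subset. Suppose that the set $\mathcal B$ of indices of type 1 has $|\mathcal B|\ge s/2$, and for $\lambda\in\mathcal B$ pick $\alpha(\lambda)\ne\lambda$ with $|\langle v_{\alpha(\lambda)},Mv_\lambda\rangle|>\tau N$. Choose an auxiliary random subset $Y\subseteq\mathcal A_k$ that contains each element independently with probability $\frac12$. The set $\{\lambda\in\mathcal B:\lambda\in Y,\ \alpha(\lambda)\notin Y\}$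 has expected size $|\mathcal B|/4\ge s/8$, so for some $Y$ it has at least $s':=s/8=2^{118k-3}$ elements. Any $s'$ of them form a set $\mathcal B'\subseteq\mathcal B$ with $\alpha(\mathcal B')\cap\mathcal B'=\emptyset$.

There are at most $2^D(2D)^{s'}$ choices of the pair $(\mathcal B',\alpha|_{\mathcal B'})$. Fix one, and condition on the vectors $v_\beta$, $\beta\in\mathcal A_k\setminus\mathcal B'$, assuming $|v_\beta|\le2\sqrt N$ for all of them, as is the case on $\Omega$. The variables $\langle v_{\alpha(\lambda)},Mv_\lambda\rangle=\langle M^Tv_{\alpha(\lambda)},v_\lambda\rangle$, $\lambda\in\mathcal B'$, are then independent centered Gaussians of variance $|M^Tv_{\alpha(\lambda)}|^2\le16\theta^2N$. Here the bound $\|M\|\le2\theta$ is used. Each variable exceeds $\tau N$ in modulus with probability at most $2\exp(-\tau^2N/32\theta^2)=2e^{-2^{16k-27}}$. We have $s'2^{16k-27}=2^{134k-30}$, and $D\log2+s'\log(4D)\le2^{120k}+(120k+2)2^{118k-3}\le2^{120k+1}$. Hence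
\begin{align*}
\mathbb P\big(\Omega\cap\{\text{at least $s/2$ indices of type 1}\}\big)&\le2^D(2D)^{s'}\big(2e^{-2^{16k-27}}\big)^{s'}\\
&\le e^{2^{120k+1}-2^{134k-30}}\le e^{-2^{130k}} .
\end{align*}

\emph{The net.} Let $\rho=2^{-k-2}$ and let $\mathcal N\subseteq\mathcal M_k$ be a maximal $\rho$-separated set for $\|\cdot\|_{HS}$. Every $M\in\mathcal M_k$ is within $\rho$ of a point of $\mathcal N$. The balls of radius $\rho/2$ around the points of $\mathcal N$ are disjoint and lie in a ball of radius $\sqrt N+\rho/2$ in dimension $N^2$. Comparing volumes,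
\[
|\mathcal N|\le(1+2\sqrt N/\rho)^{N^2}\le(3\sqrt N/\rho)^{N^2}=(12\cdot2^{21k})^{N^2}\le e^{2^{80k}(15k+3)} .
\]
So the probability that $\Omega$ holds and some $M'\in\mathcal N$ has at least $s$ bad indices is at most $2\exp\big(2^{80k}(15k+3)-2^{130k}\big)$.

Suppose that $\Omega$ holds and every $M'\in\mathcal N$ has fewer than $s$ bad indices. The matrix $\operatorname{avg}_\lambda v_\lambda v_\lambda^T$ is a diagonal block of $\Gamma_k$, so $\operatorname{avg}_\lambda|M'v_\lambda|^2\le\|\Gamma_k\|\,\|M'\|_{HS}^2\le2N$. We bound the terms with $\lambda$ not bad by $\tau N$, and those with $\lambda$ bad by $|v_\alpha|\,|M'v_\lambda|\le2\sqrt N\,|M'v_\lambda|$. The Cauchy--Schwarz inequality over the bad indices gives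
\[
\operatorname{avg}_\lambda\max_\alpha|\langle v_\alpha,M'v_\lambda\rangle|\le\tau N+2\sqrt N\,(s/D)^{1/2}(2N)^{1/2}=(1+2\sqrt2)\,2^{-k}N\le4\cdot2^{-k}N .
\]
For $M\in\mathcal M_k$ choose $M'\in\mathcal N$ with $\|M-M'\|\le\|M-M'\|_{HS}\le\rho$. By (R1), $|\langle v_\alpha,(M-M')v_\lambda\rangle|\le4N\rho=2^{-k}N$. This proves (R4).

\subsection*{Conclusion}
Collecting the estimates, the probability that one of (R1)--(R4) fails at level $k$ is at most
\[
p_k=\big(2^{120k+2}+2^{240k+3}\big)e^{-4^k/8}+2^{85-10k}+2\exp\big(2^{80k}(15k+3)-2^{130k}\big),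
\]
and $\sum_kp_k<\infty$. This proves Lemma~\ref{lem:random} and completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{MEO}
\emph{Multiplications and elementary operators in the Banach space setting},
\texttt{http://www.math.u-szeged.hu/\allowbreak\~{}stacho/\allowbreak HTM2/\allowbreak CIT/\allowbreak saksman-t10.pdf}.

\end{thebibliography}
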